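\title{A degree-invariant family of structures of Scott rank $\omega_1^d$}

\begin{abstract}
A countable structure computable in a Turing degree $d$ has Scott rank at most $\omega_1^d+1$. Becker conjectured that, under the axiom of determinacy, no function assigns to every Turing degree $d$ the isomorphism type of a $d$-computable structure of Scott rank exactly $\omega_1^d$. We refute the conjecture: in ZF we construct a total recursive map $f$ from reals to countable structures such that $f(x)$ embeds in $f(y)$ if and only if $x\le_T y$, $f(x)\cong f(y)$ if and only if $x\equiv_T y$, and $f(x)$ has Scott rank $\omega_1^x$. We also show that, under determinacy, the corresponding function on hyperdegrees does not exist.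
\end{abstract}

\section{Introduction}

\subsection{Scott rank}\label{ss:scott}

Fix a recursive first-order signature $L$, and let $X_L$ be the space of $L$-structures with universe $\omega$. We identify $M\in X_L$ with its atomic diagram, which is a real. The logic $L_{\omega_1\omega}$ is obtained by closing the atomic formulas under $\neg$, $\exists x$, $\forall x$, and conjunctions $\bigwedge\Phi$ and disjunctions $\bigvee\Phi$ of countable sets $\Phi$ of formulas; every formula has only finitely many free variables. For $M\in X_L$ and a finite tuple $\bar a$ in $M$, the \emph{canonical Scott formulas} are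
\begin{align*}
\varphi_0^{M,\bar a}(\bar v)&=\bigwedge\{\theta(\bar v):\theta\text{ atomic or negated atomic},\ M\models\theta[\bar a]\},\\
\varphi_{\alpha+1}^{M,\bar a}(\bar v)&=\varphi_\alpha^{M,\bar a}(\bar v)\wedge\bigwedge_{c\in\omega}(\exists u)\,\varphi_\alpha^{M,\bar ac}(\bar vu)\wedge(\forall u)\bigvee_{c\in\omega}\varphi_\alpha^{M,\bar ac}(\bar vu),\\
\varphi_\lambda^{M,\bar a}(\bar v)&=\bigwedge_{\alpha<\lambda}\varphi_\alpha^{M,\bar a}(\bar v)\qquad(\lambda\text{ a limit}),
\end{align*}
where $\bar ac$ is $\bar a$ followed by $c$. Write $(M,\bar a)\equiv_\alpha(N,\bar b)$ if $\varphi_\alpha^{M,\bar a}=\varphi_\alpha^{N,\bar b}$, and $(M,\bar a)\equiv_\infty(N,\bar b)$ if $\bar a$ and $\bar b$ satisfy the same $L_{\omega_1\omega}$ formulas. By Karp's theorem, $(M,\bar a)\equiv_\infty(N,\bar b)$ holds if and only if some isomorphism $M\to N$ sends $\bar a$ to $\bar b$. We omit the structures when they are clear, and write $M\equiv_\alpha N$ when both tuples are empty.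

We never handle the formulas themselves, because $\equiv_\alpha$ has a description by back-and-forth moves. The formula $\varphi_\alpha^{M,\bar a}$ has quantifier rank exactly $\alpha$. At a limit stage this forces equal sets of conjuncts to be equal term by term. At a successor stage, equality means that the first conjuncts agree and that the sets $\{\varphi_\alpha^{M,\bar ac}:c\in M\}$ and $\{\varphi_\alpha^{N,\bar bc'}:c'\in N\}$ agree. Hence:
\begin{itemize}
\item $(M,\bar a)\equiv_0(N,\bar b)$ iff $\bar a$ and $\bar b$ satisfy the same atomic formulas, equalities included;
\item $(M,\bar a)\equiv_{\alpha+1}(N,\bar b)$ iff $(M,\bar a)\equiv_\alpha(N,\bar b)$, for every $c\in M$ there is $c'\in N$ with $(M,\bar ac)\equiv_\alpha(N,\bar bc')$, and for every $c'\in N$ there is such a $c\in M$;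
\item for a limit $\lambda$, the relation $\equiv_\lambda$ is the intersection of the relations $\equiv_\alpha$, $\alpha<\lambda$.
\end{itemize}
Four consequences are used throughout. Each $\equiv_\alpha$ is an equivalence relation, and $\equiv_\beta$ implies $\equiv_\alpha$ for $\alpha\le\beta$. An isomorphism sending $\bar a$ to $\bar b$ gives $\bar a\equiv_\alpha\bar b$ for all $\alpha$. If $\bar a\equiv_{\alpha+m}\bar b$ and $\bar c$ has length $m$, then $m$ successive moves give $\bar c'$ with $\bar a\bar c\equiv_\alpha\bar b\bar c'$. Finally, $\equiv_\alpha$ passes to corresponding subtuples and rearrangements: at the successor step of an induction on $\alpha$, answer $c$ by the $c'$ that works for the full tuples, and apply the induction hypothesis to $\bar ac\equiv_\alpha\bar bc'$.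

For $\bar a\in M$ let $\rho(\bar a)$ be the least $\beta$ such that, for all $\bar b\in M$, $\bar a\equiv_\beta\bar b$ implies $\bar a\equiv_\infty\bar b$. Such a $\beta$ exists. The relations $\equiv_\beta$ on tuples of $M$ decrease, and there are only countably many pairs of tuples to remove, so $\equiv_\beta$ equals $\equiv_{\beta+1}$ for some countable $\beta$. Then $\equiv_\beta$ is a \emph{back-and-forth system}: a set of pairs of tuples with the same atomic type in which every pair $(\bar a,\bar b)$ extends to a pair $(\bar ac,\bar bc')$ for any given $c$, and also for any given $c'$. Between countable structures, each pair of such a system extends to an isomorphism, by treating the elements of the two sides alternately. Since the relations decrease,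
\begin{equation}\label{eq:rho}
\rho(\bar a)>\beta\iff\text{some $\bar b\in M$ has $\bar a\equiv_\beta\bar b$ and $\bar a\not\equiv_\infty\bar b$.}
\end{equation}
The \emph{Scott rank} $\operatorname{SR}(M)$ is the least $\alpha$ with $\alpha>\rho(\bar a)$ for all tuples $\bar a\in M$. It is an isomorphism invariant, so it makes sense for isomorphism types and for countably infinite structures with any universe.

Thus $\rho(\bar a)$ measures how many moves are needed to separate the automorphism orbit of $\bar a$ from the other orbits. In $(\mathbb Q,<)$, tuples of the same atomic type are automorphic, so $\rho$ is identically $0$ and the Scott rank is $1$. In $(\mathbb Z,<)$, let the entries of $\bar a$ be at distance at most $n$ from each other. Then $n$ moves count the points between any two entries, so $\bar a\equiv_n\bar b$ makes $\bar b$ a translate of $\bar a$, and $\rho(\bar a)\le n$. On the other hand, in a finite relational signature each $\equiv_k$ with $k<\omega$ has finitely many classes of $m$-tuples (induct on $k$, for all $m$ at once), while pairs of integers form infinitely many orbits; by \eqref{eq:rho}, $\rho$ is unbounded in $\omega$. So $\operatorname{SR}(\mathbb Z,<)=\omega$.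 This is the general shape of a limit Scott rank $\lambda$: every single orbit is separated before stage $\lambda$, but no stage below $\lambda$ serves all orbits. Scott rank $\lambda+1$ means instead that some orbit is not separated before stage $\lambda$.

\subsection{The conjecture and the results}

For a real $x\in2^\omega$, an ordinal is \emph{$x$-computable} if it is the order type of an $x$-computable well-order of an $x$-computable subset of $\omega$, and $\omega_1^x$ is the least ordinal that is not $x$-computable. It depends only on the Turing degree of $x$, which defines $\omega_1^d$ for a degree $d$ and $\omega_1^M$ for $M\in X_L$. An isomorphism type is \emph{$d$-computable} if it has a copy in $X_L$ computable in $d$.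

By a theorem of Nadel, $\operatorname{SR}(M)\le\omega_1^M+1$ for every $M\in X_L$. So a $d$-computable structure has Scott rank either a $d$-computable ordinal or one of the two values $\omega_1^d$ and $\omega_1^d+1$. The larger value can be realized in a way that depends only on the degree: there is a $\Delta^1_1$ map sending each $x\in2^\omega$ to an $x$-computable linear order of type $\omega_1^x(1+\eta)$, where $\eta$ is the order type of $\mathbb Q$; the values at Turing equivalent reals are isomorphic, and the value at $x$ has Scott rank $\omega_1^x+1$. It is natural to ask whether the value $\omega_1^d$ can be realized in the same invariant way.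

The axiom of determinacy, AD, states that in every game in which two players alternately play natural numbers for $\omega$ rounds, and the winner is decided by membership of the resulting sequence in a given subset of $\omega^\omega$, one of the players has a winning strategy. A \emph{Turing cone} is a set of degrees of the form $\{d:d\ge d_0\}$.

\begin{theorem}[Becker]\label{thm:becker}
Assume AD, and let $\mathcal Q$ be a well-orderable set of isomorphism types of countable structures. Then for a Turing cone of Turing degrees $d$, no $d$-computable member of $\mathcal Q$ has Scott rank $\omega_1^d$.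
\end{theorem}

We use this theorem without proof, and only in Section~\ref{s:hyp}. It suggests a negative answer to the question above, which is Becker's conjecture; we take its statement from \cite{source}.

\begin{quote}
\textbf{Becker's conjecture.} Assume AD. There is no function $F$ from all Turing degrees to isomorphism types of structures in $X_L$, for a fixed recursive signature $L$, such that for every Turing degree $d$ the type $F(d)$ is $d$-computable and has Scott rank $\omega_1^d$.
\end{quote}

To see the force of Theorem~\ref{thm:becker}, note that two cones always intersect. So under AD a function $F$ as in the conjecture cannot have a well-orderable set of values on any cone. In particular $F(d)$ cannot depend on $\omega_1^d$ alone, as the order $\omega_1^d(1+\eta)$ does. A counterexample must retain much more of $d$, and yet not depend on the representative $x\in d$ from which a copy is computed. Our structure retains all of $d$.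

\begin{theorem}[ZF]\label{thm:main}
There are a recursive signature $L$ and a total recursive function $f:2^\omega\to X_L$ such that for all $x,y\in2^\omega$:
\begin{enumerate}
\item[(1)] $f(x)$ embeds in $f(y)$ iff $x\le_Ty$; and $f(x)\cong f(y)$ iff $x\equiv_Ty$;
\item[(2)] $\operatorname{SR}(f(x))=\omega_1^x$.
\end{enumerate}
Hence the function $F$ sending $\deg_Tx$ to the isomorphism type of $f(x)$ is well defined on all Turing degrees, $F(d)$ is $d$-computable, and $\operatorname{SR}(F(d))=\omega_1^d$ for all $d$.
\end{theorem}

So the conjecture is false: ZF alone, hence also ZF$+$AD, proves that such an $F$ exists. The conjectured obstruction does appear for a coarser equivalence. The \emph{hyperdegree} $[x]_h$ of $x$ is the set of reals $y$ such that $x$ and $y$ are hyperarithmetic in each other (see Section~\ref{ss:eff}); the ordinal $\omega_1^x$ depends only on $h=[x]_h$ and is written $\omega_1^h$.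

\begin{theorem}[AD]\label{thm:hyp}
There is no function $F$ from hyperdegrees to isomorphism types of structures in $X_L$ such that for every hyperdegree $h$, $F(h)$ has a copy computable in some $x\in h$ and $\operatorname{SR}(F(h))=\omega_1^h$.
\end{theorem}

\subsection{Plan of the construction}

The building blocks are trees, and the invariant that the back-and-forth moves detect is the ordinal rank of a node, with rank $\infty$ for a node lying on an infinite path. In a sufficiently homogeneous tree, $\gamma$ moves cannot tell a node of rank $\infty$ from a sibling of ordinal rank at least $\omega\cdot\gamma$. So the Scott rank is at least $\alpha=\omega_1^y$ once ordinal ranks are cofinal in $\alpha$ below a root of rank $\infty$. To keep the Scott rank from reaching $\alpha+1$, the ordinal ranks \emph{on each single level} must be bounded below $\alpha$; then a node whose rank exceeds the bound for its level is recognized as having rank $\infty$. Section~\ref{s:trees} builds homogeneous trees $T(S)$ from an arbitrary tree $S$, Section~\ref{s:forests} computes Scott ranks from these two properties, and Section~\ref{s:nohyp} obtains the properties, uniformly in $y$,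 from a $y$-computable tree with no path hyperarithmetic in $y$.

The remaining problem is invariance: the tree built from $y$ depends on $y$, not on its degree. The remedy is to take the disjoint union of the trees for all $y\le_Tx$. But $x$ cannot decide which computations $\Phi^x_e$ are total. We therefore arrange that the construction also makes sense for a finite string, grows with the string, and has the tree for $y$ as the union of the trees for the initial segments of $y$. The trees of finite strings are put into the structure on purpose, and they absorb the non-total computations (Section~\ref{s:main}). Section~\ref{s:hyp} proves Theorem~\ref{thm:hyp} and is independent of Sections~\ref{s:trees}--\ref{s:main}, apart from one remark.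

\section{Trees, ranks and hyperarithmetic sets}\label{s:prelim}

All choices in Sections~\ref{s:prelim}--\ref{s:main} are among objects coded by natural numbers; taking the least code, we need no axiom of choice. For sequences, $\sigma\sqsubseteq\tau$ means that $\sigma$ is an initial segment of $\tau$, $|\sigma|$ is the length, and $\sigma{\restriction}n$ is the initial segment of length $n$.

\subsection{Ranks}\label{ss:rank}

A \emph{tree} is a nonempty set of finite sequences (of objects coded by natural numbers) closed under initial segments. Its \emph{root} is the empty sequence $\emptyset$, the \emph{children} of a node $s$ are its one-step extensions in the tree, and a \emph{path} is an infinite sequence all of whose initial segments are nodes. A tree without paths is \emph{well-founded}. If no path passes through $s$, put $r(s)=\sup\{r(s')+1:s'\text{ a child of }s\}$; otherwise put $r(s)=\infty$, where $\infty$ exceeds all ordinals. The \emph{rank} of a tree is the rank $r(\emptyset)$ of its root. We use the following facts.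
\begin{enumerate}
\item[(R1)] If $r(s)<\infty$, every child of $s$ has smaller rank. If $r(s)=\infty$, some child has rank $\infty$. If $r(s)>\xi$ for an ordinal $\xi$, some child has rank $\ge\xi$.
\item[(R2)] If $g$ maps one tree to another and sends children of $s$ to children of $g(s)$ for every $s$, then $r(s)\le r(g(s))$. (If $r(g(s))<\infty$, no path passes through $s$, and we induct on $r(s)$.) In particular, a subtree has rank at most that of the tree.
\item[(R3)] A tree $D$ has rank $<\beta$ iff there is a map $D\to\beta$ that is strictly decreasing along proper extensions. (The map $r$ is one; conversely such a map $g$ excludes paths, and $r(s)\le g(s)$ by induction.)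
\item[(R4)] The tree of finite strictly descending sequences in a well-order of type $\beta$ has rank $\beta$. (By induction, a sequence whose last entry has predecessors of type $\xi$ has rank $\xi$.)
\end{enumerate}

\subsection{The Kleene--Brouwer order}

The \emph{Kleene--Brouwer order} is the linear order on $\omega^{<\omega}$ in which $\sigma<\tau$ iff $\sigma$ properly extends $\tau$, or $\sigma(i)<\tau(i)$ at the first $i$ where they differ. Its maximum is $\emptyset$. Between elements of $\omega^{<\omega}$, the symbol $<$ always denotes this order. A path $\pi$ lies to the \emph{left} (or \emph{right}) of $\sigma$ if they differ at some $i<|\sigma|$ and $\pi(i)<\sigma(i)$ (or $\pi(i)>\sigma(i)$) at the first such $i$.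

\begin{lemma}\label{lem:KB}
Let $S\subseteq\omega^{<\omega}$ be a tree and $\tau_0>\tau_1>\cdots$ an infinite descending sequence in $S$. Then $S$ has a path $\pi$ such that for every $m$, $\tau_j\sqsupseteq\pi{\restriction}m$ for all large $j$. Consequently $<$ well-orders every well-founded tree, in particular $\omega^{\le n}$.
\end{lemma}

\begin{proof}
Suppose $\pi{\restriction}m$ is defined and $\tau_j\sqsupseteq\pi{\restriction}m$ for all large $j$. At most one $\tau_j$ equals $\pi{\restriction}m$, so for large $j$ the extension is proper. If $\tau<\tau'$ both properly extend $\pi{\restriction}m$, then $\tau(m)\le\tau'(m)$, since either $\tau\sqsupseteq\tau'$ or the first difference is at some $i\ge m$. So the numbers $\tau_j(m)$ are eventually non-increasing, hence eventually constant; let $\pi(m)$ be the final value. Each $\pi{\restriction}m$ is an initial segment of an element of $S$, so $\pi$ is a path.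
\end{proof}

\subsection{Computable ordinals and hyperarithmetic reals}\label{ss:eff}

The $y$-computable ordinals are closed downward, because the predecessors of a point in a $y$-computable well-order form a $y$-computable well-order; so they are exactly the ordinals below $\omega_1^y$. Sums and products of $y$-computable well-orders are $y$-computable, so $\omega_1^y$ is closed under ordinal addition and multiplication. In particular it is a limit, and $\omega\cdot\gamma<\omega_1^y$ whenever $\gamma<\omega_1^y$.
\begin{enumerate}
\item[(R5)] A $y$-computable well-founded tree $D$ has rank $<\omega_1^y$. (The Kleene--Brouwer order on $D$ is a $y$-computable well-order, of type $\beta$ say, and it decreases along proper extensions; apply (R3).)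
\end{enumerate}

A relation between numbers and reals is \emph{arithmetical in $y$} if it is defined from relations computable in $y$ and the real arguments by number quantifiers only. It is $\Sigma^1_1(y)$ if it has the form $\exists w\in\omega^\omega\,\theta$ with $\theta$ arithmetical in $y$, $\Pi^1_1(y)$ if its complement is $\Sigma^1_1(y)$, and $\Delta^1_1(y)$ if it is both. A real $z$ is \emph{hyperarithmetic in $y$}, written $z\le_hy$ or $z\in\mathrm{HYP}(y)$, if it is $\Delta^1_1(y)$ as a set of numbers. We write $x\oplus y$ for the join of two reals. The standard facts we need are these.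
\begin{enumerate}
\item[(H1)] $\mathrm{HYP}(y)$ is countable; every real arithmetical in $y$, in particular every $z\le_Ty$, is in $\mathrm{HYP}(y)$; $\le_h$ is transitive; and $x,z\le_hy$ implies $x\oplus z\le_hy$.
\item[(H2)] (Kleene) The relation ``$z$ is hyperarithmetic in $y$'' is a $\Pi^1_1$ relation of $(y,z)$.
\item[(H3)] Every $\Sigma^1_1$ relation of $(y,z)\in2^\omega\times2^\omega$ has the form $\exists w\in\omega^\omega\,\forall n\,(y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S_0$ for a recursive set $S_0$ of triples closed under simultaneous restriction.
\item[(H4)] If $x\le_hy$, then $\omega_1^x\le\omega_1^y$.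
\item[(H5)] Let $\theta$ be arithmetical in $c$, and suppose that for each real $w$ there is exactly one $Z\subseteq\omega$ with $\theta(w,Z)$; call it $Z_w$. Then the relation $n\in Z_w$ is $\Delta^1_1(c)$, being equivalent to $\exists Z\,(\theta(w,Z)\wedge n\in Z)$ and to $\forall Z\,(\theta(w,Z)\to n\in Z)$.
\end{enumerate}

\section{Trees classified by level and rank}\label{s:trees}

We want a tree in which the ranks of the children of a node are determined by the level and the rank of the node, and in which each level carries few ranks. Descending sequences in a linear order give the first property, since a larger starting point allows more sequences. To get the second we let the order grow with the level: at level $n$ only the points of length at most $n$ of a tree $S$ are available, and these are well-ordered by Lemma~\ref{lem:KB} even when $S$ is not.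

\begin{definition}\label{def:TS}
Let $S\subseteq\omega^{<\omega}$ be a tree and $S_n=S\cap\omega^{\le n}$. The tree $T(S)$ consists of all finite sequences $s=((\sigma_1,k_1),\dots,(\sigma_n,k_n))$ with $k_i\in\omega$, $\sigma_i\in S_i$ and $\emptyset>\sigma_1>\dots>\sigma_n$. The \emph{level} of $s$ is $n$ and its \emph{label} is $\ell(s)=\sigma_n$; the root has level $0$ and label $\emptyset$.

For $\sigma\in S_n$, let $D_n(\sigma)$ be the tree of finite sequences $(\tau_{n+1},\dots,\tau_m)$, $m\ge n$, with $\tau_i\in S_i$ and $\sigma>\tau_{n+1}>\dots>\tau_m$. Let $r_n(\sigma)$ be the rank of $D_n(\sigma)$, and $R_n(S)=\{r_n(\sigma):\sigma\in S_n\}$.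
\end{definition}

The integers $k_i$ only serve to repeat every child infinitely often. The tree above a node $s$ of level $n$ is $D_n(\ell(s))$ with each step decorated by an arbitrary integer. Erasing the integers, and in the other direction decorating each step by $0$, gives maps as in (R2), so
\begin{equation}\label{eq:label}
r(s)=r_n(\ell(s))\in R_n(S)\qquad\text{for every $s\in T(S)$ of level $n$.}
\end{equation}

\begin{example}\label{ex:finite}
Let $S=\{1^j:j\in\omega\}\cup\{1^j0:j\in\omega\}$, where $1^j$ is the sequence of $j$ ones: a single path with one leaf to its left at each step. The Kleene--Brouwer order is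
\[
0<10<110<\cdots\ \ \cdots<111<11<1<\emptyset ,
\]
and $S_n$ contains $1^j$ for $j\le n$ and $1^j0$ for $j<n$. For $j<n$, the points below $1^j0$ are the $j$ points $1^i0$ with $i<j$, all in $S_n$, so $r_n(1^j0)=j$ by (R4). For $j\le n$ the sequence $1^{n+1}>1^{n+2}>\cdots$ is a path of $D_n(1^j)$, so $r_n(1^j)=\infty$. Thus $R_n(S)=\{0,1,\dots,n-1,\infty\}$. A node of rank $j<\infty$ has children of ranks $0,\dots,j-1$, and a node of level $n$ and rank $\infty$ has children of ranks $0,\dots,n$ and $\infty$, each infinitely often. The picture we are after is visible, with $\omega$ in the role of $\omega_1^y$: the root has rank $\infty$, the ordinal ranks are cofinal in $\omega$, and on level $n$ a rank $\ge n$ must be $\infty$.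
\end{example}

\begin{lemma}\label{lem:homog}
Let $S$ be a tree.
\begin{enumerate}
\item[(i)] If $\sigma\le\tau$ in $S_n$, then $r_n(\sigma)\le r_n(\tau)$.
\item[(ii)] If $\sigma\in S_n$, then $r_n(\sigma)\le r_{n+1}(\sigma)$.
\item[(iii)] Let $s\in T(S)$ have level $n$. If $r(s)<\infty$, the set of ranks of children of $s$ is $\{\xi\in R_{n+1}(S):\xi<r(s)\}$. If $r(s)=\infty$, it is $R_{n+1}(S)$, and $\infty\in R_{n+1}(S)$. Each rank that occurs is attained by infinitely many children.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $D_n(\sigma)\subseteq D_n(\tau)$; apply (R2). (ii) The $j$th entry of a member of $D_n(\sigma)$ lies in $S_{n+j}\subseteq S_{n+1+j}$, so $D_n(\sigma)\subseteq D_{n+1}(\sigma)$ as sets of sequences.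

(iii) Let $\sigma=\ell(s)$. The children of $s$ are obtained by appending $(\tau,k)$ with $\tau\in S_{n+1}$, $\tau<\sigma$, $k\in\omega$, and such a child has rank $r_{n+1}(\tau)\in R_{n+1}(S)$ by \eqref{eq:label}. Varying $k$ gives the last statement. Suppose $\tau\in S_{n+1}$ and $r_{n+1}(\tau)<r_n(\sigma)$. Then $\tau<\sigma$, for otherwise $r_{n+1}(\tau)\ge r_{n+1}(\sigma)\ge r_n(\sigma)$ by (i) and (ii). So every $\xi\in R_{n+1}(S)$ with $\xi<r(s)$ is the rank of a child. If $r(s)<\infty$, no other rank occurs, by (R1). If $r(s)=\infty$, this shows that every ordinal in $R_{n+1}(S)$ occurs, and $\infty$ occurs by (R1).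
\end{proof}

The rank $\infty$ can be read off from the paths of $S$.

\begin{lemma}\label{lem:infty}
Let $\sigma\in S_n$. Then $r_n(\sigma)=\infty$ iff $S$ has a path that extends $\sigma$ or lies to the left of $\sigma$. In particular, the root of $T(S)$ has rank $\infty$ iff $S$ has a path.
\end{lemma}

\begin{proof}
If $\pi$ is such a path, then $\sigma>\pi{\restriction}(n+1)$ because $|\sigma|\le n$, and $\pi{\restriction}(n+1)>\pi{\restriction}(n+2)>\cdots$ is a path of $D_n(\sigma)$. Conversely, let $\sigma>\tau_{n+1}>\tau_{n+2}>\cdots$ with all $\tau_j\in S$, and let $\pi$ be the path given by Lemma~\ref{lem:KB}. If $\pi$ lay to the right of $\sigma$, then any $\tau_j\sqsupseteq\pi{\restriction}|\sigma|$ would satisfy $\tau_j>\sigma$. So $\pi$ extends $\sigma$ or lies to its left.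
\end{proof}

\section{The Scott rank of a tagged forest}\label{s:forests}

The final structure is a union of trees $T(S)$ for many different $S$. Lemma~\ref{lem:homog}(iii) compares nodes only within the same $T(S)$, so each tree carries a tag that reveals which tree it is. The tag is a binary string $p$, finite or infinite, spelled out by unary predicates.

From now on until Section~\ref{s:hyp}, $L$ is the recursive signature with binary symbols $\sim$, $E$ and unary symbols $U_n$ ($n\in\omega$) and $P_{k,i}$ ($k\in\omega$, $i<2$).

\begin{definition}\label{def:forest}
Let $I\subseteq2^{\le\omega}$ be nonempty and countable, and let $\mathcal S=(S^p)_{p\in I}$ be a family of trees on $\omega$. Put $T^p=T(S^p)$ and $R^p_n=R_n(S^p)$. Let $K^p$ consist of the \emph{nodes} of $T^p$ and the \emph{tags} $\mathrm{tag}(k,p(k))$ for $k<|p|$. In $K^p$, $E(u,v)$ says that $u,v$ are nodes and $v$ is a child of $u$; $U_n(v)$ says that $v$ is a node of level $n$; $P_{k,i}(v)$ says that $v=\mathrm{tag}(k,i)$. The \emph{forest} $N(\mathcal S)$ is the disjoint union of $\aleph_0$ copies of $K^p$ for each $p\in I$, indexed by the pairs $(p,j)\in I\times\omega$. The copies are the \emph{components};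 $u\sim v$ holds iff $u,v$ lie in the same component, and $E$ holds only within components. The component $(p,j)$ and its elements $a$ have \emph{string} $\operatorname{str}(a)=p$. For a node $a$, $r(a)$ is its rank in its tree.
\end{definition}

In this section $N=N(\mathcal S)$ is fixed and all tuples are from $N$. The atomic type of a tuple says little about how distant nodes are related, since $E$ sees only one step. It says everything about the tree positions if the intermediate nodes are present. Call a tuple \emph{closed} if, for each entry $a$, the root of its component is an entry and, if $a$ is a node, all its ancestors are entries. Every tuple is an initial segment of a closed tuple.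

\begin{lemma}\label{lem:see}
\begin{enumerate}
\item[(i)] If $\bar a\equiv_0\bar b$, then $a_i$ and $b_i$ are nodes of the same level or tags with the same $(k,i')$; and if $\bar a$ is closed, so is $\bar b$.
\item[(ii)] If $\bar a\equiv_1\bar b$, then $\operatorname{str}(a_i)=\operatorname{str}(b_i)$ for all $i$.
\item[(iii)] If $\bar a\equiv_\gamma\bar b$ and $a_i$ is a node, then $r(a_i)=r(b_i)$ or both $r(a_i),r(b_i)\ge\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Every element satisfies exactly one of the predicates $U_n$, $P_{k,i'}$, which gives the first statement. Let $\bar a$ be closed. If $a_j$ is the root of the component of $a_i$, then $a_j\sim a_i$ and $U_0(a_j)$, so the same holds for $b_j,b_i$ and $b_j$ is the root of the component of $b_i$. If $b_i$ is a node of level $n$, so is $a_i$, and its ancestors form an $E$-chain of $n$ entries leading to $a_i$; the corresponding entries of $\bar b$ form an $E$-chain leading to $b_i$, and these are all its ancestors.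

(ii) If $c\sim a_i$ and $P_{k,i'}(c)$, one move gives $c'\sim b_i$ with $P_{k,i'}(c')$, and conversely. So the two components have the same tags, and the tags determine the string.

(iii) We first show by induction on $\delta$, for all tuples, that $\bar a\equiv_\delta\bar b$ and $r(a_i)\ge\delta$ imply $r(b_i)\ge\delta$. For $\delta=0$ there is nothing to show, and for a limit $\delta$ we have $r(b_i)\ge\delta'$ for all $\delta'<\delta$. For the step from $\delta$ to $\delta+1$, take a child $c$ of $a_i$ with $r(c)\ge\delta$ by (R1), and $c'$ with $\bar ac\equiv_\delta\bar bc'$. Then $c'$ is a child of $b_i$ and $r(c')\ge\delta$, so $r(b_i)\ge\delta+1$. Now if (iii) failed, then by symmetry we may assume that $\xi=r(a_i)$ is less than both $r(b_i)$ and $\gamma$. Then $\bar b\equiv_{\xi+1}\bar a$ and $r(b_i)\ge\xi+1$, so $r(a_i)\ge\xi+1$, a contradiction.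
\end{proof}

The key lemma is a converse of (iii), at the cost of a factor $\omega$. The reason for the factor appears already for one move. Let $a$ and $b$ be corresponding nodes of different ranks, and let the opponent play a node $c$ lying $m$ levels above $a$. To keep the tuples closed we answer the whole branch from $a$ to $c$ by a branch starting at $b$, and each step along it may lower the rank. One move can thus use up any finite number $m$ of steps, so to survive it with ranks $\ge\omega\gamma$ we start with ranks $\ge\omega\gamma+m$ for all $m$, that is, $\ge\omega(\gamma+1)$.

Call a pair $(\bar a,\bar b)$ \emph{$\gamma$-matched} if $\bar a$ and $\bar b$ are closed, $\bar a\equiv_0\bar b$, $\operatorname{str}(a_i)=\operatorname{str}(b_i)$ for all $i$, and for each node $a_i$ either $r(a_i)=r(b_i)$ or both $r(a_i),r(b_i)\ge\omega\cdot\gamma$. A $\gamma$-matched pair is $\delta$-matched for all $\delta\le\gamma$.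

\begin{lemma}\label{lem:match}
If $(\bar a,\bar b)$ is $\gamma$-matched, then $\bar a\equiv_\gamma\bar b$.
\end{lemma}

\begin{proof}
Induction on $\gamma$. For $\gamma=0$ the conclusion is part of the hypothesis, and for a limit $\gamma$ the pair is $\delta$-matched, hence $\equiv_\delta$-related, for every $\delta<\gamma$. Assume the lemma for $\gamma$ and let $(\bar a,\bar b)$ be $(\gamma+1)$-matched. Then $\bar a\equiv_\gamma\bar b$. The hypothesis is symmetric, so it suffices, given $c\in N$, to find $c'$ with $\bar ac\equiv_\gamma\bar bc'$. We find a $\gamma$-matched pair $(\bar a\bar c,\bar b\bar c')$ such that $c$ is an entry of $\bar a\bar c$. The induction hypothesis gives $\bar a\bar c\equiv_\gamma\bar b\bar c'$, and we pass to the subtuples $\bar ac$ and $\bar bc'$, where $c'$ is the entry corresponding to $c$. If $c$ is an entry of $\bar a$, let $\bar c$ and $\bar c'$ be empty. Otherwise there are three cases.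

\emph{Case 1: the component of $c$ contains no entry of $\bar a$.} Let $\bar c$ list $c$, the root of its component and, if $c$ is a node, its ancestors. Among the infinitely many components with string $\operatorname{str}(c)$, take one containing no entry of $\bar b$, and let $\bar c'$ list the corresponding elements in it. Then $\bar c$ and $\bar c'$ have the same atomic type, strings and ranks, and none of $=$, $\sim$, $E$ holds between a new and an old entry on either side.

\emph{Case 2: $c$ is a tag in the component of $a_j$.} Let $c'$ be the same tag in the component of $b_j$; it exists because $\operatorname{str}(a_j)=\operatorname{str}(b_j)$. It is not an entry of $\bar b$: if $c'=b_i$, then $a_i$ would be that tag in the component of $a_j$, that is, $c$. Tags are not $E$-related to anything, and $c\sim a_i$ iff $a_j\sim a_i$ iff $b_j\sim b_i$ iff $c'\sim b_i$.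

\emph{Case 3: $c$ is a node in a component containing an entry of $\bar a$.} The root of this component is an entry. Let $c_0=a_j$ be the last ancestor of $c$ that is an entry, and let $c_0,c_1,\dots,c_m=c$ be the successive nodes from $a_j$ to $c$; here $m\ge1$, and $c_1,\dots,c_m$ are not entries. Put $c_0'=b_j$. We choose successively a child $c'_{l+1}$ of $c'_l$ such that for all $l\le m$
\begin{equation}\label{eq:branch}
r(c_l)=r(c'_l)\quad\text{or both}\quad r(c_l),\,r(c'_l)\ge\omega\gamma+(m-l).
\end{equation}
For $l=0$ this holds since $\omega(\gamma+1)=\omega\gamma+\omega$. Let \eqref{eq:branch} hold for some $l<m$. The nodes $c_l$ and $c'_l$ have the same level, say $n$, in copies of the same tree $T^p$. Put $\xi=\omega\gamma+(m-l-1)$.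
\begin{itemize}
\item If $r(c_l)=r(c'_l)$, the same ranks occur among their children by Lemma~\ref{lem:homog}(iii); choose $c'_{l+1}$ with $r(c'_{l+1})=r(c_{l+1})$.
\item If $r(c_l),r(c'_l)\ge\xi+1$ and $r(c_{l+1})<\xi$, then $r(c_{l+1})$ is an element of $R^p_{n+1}$ below $r(c'_l)$, so by Lemma~\ref{lem:homog}(iii) the node $c'_l$ has a child $c'_{l+1}$ of this rank.
\item If $r(c_l),r(c'_l)\ge\xi+1$ and $r(c_{l+1})\ge\xi$, choose a child $c'_{l+1}$ of $c'_l$ of rank $\ge\xi$ by (R1).
\end{itemize}
In each case \eqref{eq:branch} holds for $l+1$. Only the rank of the chosen child matters, and each rank is attained by infinitely many children, so we may take $c'_1$ not to be an entry of $\bar b$.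

Let $\bar c=(c_1,\dots,c_m)$ and $\bar c'=(c'_1,\dots,c'_m)$. The extended tuples are closed, strings and levels agree, and \eqref{eq:branch} gives the rank condition for $\gamma$. It remains to compare atomic types. Since $\bar b$ is closed and $c'_1$ is not an entry, no descendant of $c'_1$ is an entry of $\bar b$; the same holds for $c_1$ and $\bar a$. So on neither side does a new entry equal an old one or have an old one as a child, and the only new entry with an old parent is $c_1$, respectively $c_1'$. We have $E(a_i,c_1)$ iff $a_i=a_j$ iff $b_i=b_j$ iff $E(b_i,c'_1)$, and $c_l\sim a_i$ iff $a_j\sim a_i$ iff $b_j\sim b_i$ iff $c'_l\sim b_i$. Among themselves, the new entries form an $E$-chain on both sides.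
\end{proof}

\begin{proposition}\label{prop:SR}
Let $\alpha$ be a limit ordinal with $\omega\cdot\gamma<\alpha$ for all $\gamma<\alpha$. Assume:
\begin{enumerate}
\item[(a)] for all $p\in I$ and $n\in\omega$ there is $\beta<\alpha$ exceeding every ordinal in $R^p_n$;
\item[(b)] for every $\beta<\alpha$ there is $p\in I$ such that the root of $T^p$ has rank $\infty$ and some node $s$ of $T^p$ has $\beta\le r(s)<\infty$.
\end{enumerate}
Then $\operatorname{SR}(N(\mathcal S))=\alpha$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} We show that $\rho(\bar a)<\alpha$ for every $\bar a$. If $\bar c$ has length $m$, then $\rho(\bar a)\le\rho(\bar a\bar c)+m$: given $\bar a\equiv_{\rho(\bar a\bar c)+m}\bar b$, there is $\bar c'$ with $\bar a\bar c\equiv_{\rho(\bar a\bar c)}\bar b\bar c'$, so $\bar a\bar c\equiv_\infty\bar b\bar c'$ and $\bar a\equiv_\infty\bar b$. As $\alpha$ is a limit, we may assume that $\bar a$ is closed.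

For each node $a_i$, with string $p_i$ and level $n_i$, let $\beta_i<\alpha$ exceed every ordinal in $R^{p_i}_{n_i}$, by (a). Let $\beta<\alpha$ be the maximum of $1$ and these finitely many $\beta_i$, and let $\bar a\equiv_\beta\bar b$. By Lemma~\ref{lem:see}, $\bar b$ is closed, strings and levels agree, and for each node $a_i$ either $r(a_i)=r(b_i)$ or both ranks are $\ge\beta_i$. In the second case both ranks lie in $R^{p_i}_{n_i}$ by \eqref{eq:label}, so both are $\infty$. Thus all ranks agree, and $(\bar a,\bar b)$ is $\gamma$-matched for every $\gamma$. Lemma~\ref{lem:match} with $\gamma=\rho(\bar a)$ gives $\bar a\equiv_{\rho(\bar a)}\bar b$, hence $\bar a\equiv_\infty\bar b$. So $\rho(\bar a)\le\beta<\alpha$ by \eqref{eq:rho}.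

\emph{Lower bound.} Let $\beta<\alpha$. By (b) applied to $\omega\beta<\alpha$, there is a node $s$ with $\omega\beta\le r(s)<\infty$ in a component whose root has rank $\infty$. Let $s_0,\dots,s_n=s$ be the nodes from the root to $s$, and let $l$ be maximal with $r(s_l)=\infty$. Then $l<n$, and $\omega\beta\le r(s)\le r(s_{l+1})<\infty$ by (R1). Let $s'$ be a child of $s_l$ of rank $\infty$. The pair $\bar a=(s_0,\dots,s_l,s_{l+1})$, $\bar b=(s_0,\dots,s_l,s')$ is $\beta$-matched, so $\bar a\equiv_\beta\bar b$. An automorphism preserves $E$, hence ranks by (R2), so none maps $s_{l+1}$ to $s'$, and $\bar a\not\equiv_\infty\bar b$. By \eqref{eq:rho}, $\rho(\bar a)>\beta$. As $\beta<\alpha$ was arbitrary, $\operatorname{SR}(N(\mathcal S))\ge\alpha$.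
\end{proof}

\begin{example}\label{ex:omega}
The ordinal $\omega$ of Example~\ref{ex:finite} is not closed under $\gamma\mapsto\omega\gamma$; the least limit ordinal that is closed is $\omega^\omega$. To reach it, replace the leaf $1^n0$ by the block $B_n=\{1^n0\tau:\tau\in\omega^{\le n}\}$, and let $S=\{1^j:j\in\omega\}\cup\bigcup_nB_n$. In the Kleene--Brouwer order $B_0<B_1<\cdots$, and all blocks lie below all $1^j$. The block $B_n$ has the order type $o_n$ of $\omega^{\le n}$, where $o_0=1$ and $o_{n+1}=o_n\cdot\omega+1$, so $o_n=\omega^n+1$ for $n\ge1$. Since $\omega^n$ absorbs smaller summands on its left, $B_0\cup\dots\cup B_n$ also has type $\omega^n+1$ for $n\ge1$, with maximum $1^n0$. A point $\sigma\in S_m$ is either some $1^j$, with $r_m(\sigma)=\infty$ by Lemma~\ref{lem:infty}, or lies in some $B_n$ with $n<m$, and then $r_m(\sigma)\le\omega^n<\omega^m$ by (R2) and (R4). This is (a). For $n\ge1$ the labels $1>11>\dots>1^{2n}>1^n0$ give a node of level $2n+1$; all predecessors of $1^n0$ have length $\le2n+1$, so the node has rank $\omega^n$ by (R4). This is (b). With $I=\{\emptyset\}$, the union of $\aleph_0$ copies of $T(S)$ has Scott rank $\omega^\omega$.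
\end{example}

\section{Trees without hyperarithmetic paths}\label{s:nohyp}

We now obtain (a) and (b) for $\alpha=\omega_1^y$ from a $y$-computable tree. If $S$ is $y$-computable, then so are the trees $D_n(\sigma)$, uniformly in $n$ and $\sigma\in S_n$. Condition (a) holds for every such $S$, because $S_n$ is well-ordered.

\begin{lemma}\label{lem:bound}
Let $S$ be a $y$-computable tree and $n\in\omega$. Then some $\beta<\omega_1^y$ exceeds every ordinal in $R_n(S)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:homog}(i), $J=\{\sigma\in S_n:r_n(\sigma)<\infty\}$ is an initial segment of $S_n$. Since $S_n\subseteq\omega^{\le n}$ is well-ordered, either $J=S_n$, or $J=\{\sigma\in S_n:\sigma<\sigma^*\}$ where $\sigma^*$ is the least element of $S_n\setminus J$. In both cases $J$ is $y$-computable. The tree consisting of $\emptyset$ and all sequences $\langle\sigma\rangle^\frown t$ with $\sigma\in J$, $t\in D_n(\sigma)$ is $y$-computable and well-founded. Its rank $\beta$ is below $\omega_1^y$ by (R5), and exceeds the rank $r_n(\sigma)$ of the child $\langle\sigma\rangle$ for each $\sigma\in J$.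
\end{proof}

The proof uses one piece of information, the point $\sigma^*$, that depends on $n$ and is not found effectively. This leaves room for the bounds to be cofinal in $\omega_1^y$ as $n$ grows. In Examples~\ref{ex:finite} and~\ref{ex:omega} the tree $S$ has a computable path, and the ordinal ranks stop at $\omega$ and $\omega^\omega$. In general, a bound below $\omega_1^y$ on all ordinal ranks lets one decide hyperarithmetically which ranks are $\infty$, and so follow the leftmost path. We exclude this by hypothesis.

\begin{lemma}\label{lem:cofinal}
Let $S$ be a $y$-computable tree that has a path but no path hyperarithmetic in $y$. Then the root of $T(S)$ has rank $\infty$, and for each $\beta<\omega_1^y$ some node $s$ of $T(S)$ has $\beta\le r(s)<\infty$.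
\end{lemma}

\begin{proof}
The root has rank $\infty$ by Lemma~\ref{lem:infty}. Suppose that $\beta<\omega_1^y$ exceeds all ordinal ranks of nodes of $T(S)$, and let
\[
H=\{\sigma\in S:\sigma\ne\emptyset,\ r_{|\sigma|}(\sigma)<\infty\}.
\]
We claim that $H$ is hyperarithmetic in $y$. It is $\Pi^1_1(y)$, since a nonempty $\sigma\in S$ is in $H$ iff no infinite sequence is a path of $D_{|\sigma|}(\sigma)$. On the other hand, a nonempty $\sigma\in S$ is the label of a node of level $|\sigma|$, namely one with labels $\sigma{\restriction}1>\sigma{\restriction}2>\dots>\sigma$. So by \eqref{eq:label} and the choice of $\beta$, $\sigma\in H$ iff $r_{|\sigma|}(\sigma)<\beta$. Let $B$ be a $y$-computable well-order of type $\beta$. By (R3), $\sigma\in H$ iff there is a map $D_{|\sigma|}(\sigma)\to B$ strictly decreasing along proper extensions, and this condition is $\Sigma^1_1(y)$. This proves the claim.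

Let $\pi$ be the leftmost path of $S$: $\pi(n)$ is the least $i$ such that some path extends $(\pi{\restriction}n)^\frown i$. By Lemma~\ref{lem:infty}, $\pi{\restriction}(n+1)\notin H$. If $i<\pi(n)$ and $\sigma=(\pi{\restriction}n)^\frown i\in S$, then a path extending $\sigma$ or lying to its left would first differ from $\pi$ by a smaller entry, against the choice of $\pi$; so $\sigma\in H$ by Lemma~\ref{lem:infty}. Hence $\pi(n)$ is the least $i$ with $(\pi{\restriction}n)^\frown i\in S\setminus H$. So $\pi\le_TH\oplus y$, and $\pi$ is hyperarithmetic in $y$ by (H1), a contradiction.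
\end{proof}

\begin{remark}\label{rem:levels}
The restriction $\sigma_i\in S_i$ in Definition~\ref{def:TS} is what separates the Scott ranks $\omega_1^y$ and $\omega_1^y+1$. Let $S$ be as in Lemma~\ref{lem:cofinal}, and allow all labels from $S$ at all levels $\ge1$. Lemmas~\ref{lem:homog} and~\ref{lem:match} survive, as they use only that the sets of admissible labels increase. The rank of a label can only grow, by (R2), and it stays an ordinal if it was one, by the second half of the proof of Lemma~\ref{lem:infty}. So level $1$ now contains a node $s_\infty$ of rank $\infty$ and, for every $\beta<\omega_1^y$, a node $s$ of ordinal rank $\ge\omega\beta$. With $s_0$ the root, $(s_0,s_\infty)\equiv_\beta(s_0,s)$ and these tuples are not automorphic, so $\rho(s_0,s_\infty)\ge\omega_1^y$ and the Scott rank is at least $\omega_1^y+1$.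
\end{remark}

It remains to choose such a tree for every $y$, uniformly, and so that a finite part of $y$ determines a corresponding part of the tree. By (H2) and (H3) there is a recursive set $S_0$ of triples, closed under simultaneous restriction, with
\[
z\notin\mathrm{HYP}(y)\iff\exists w\in\omega^\omega\,\forall n\ (y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S_0 .
\]
Coding each pair $(z(i),w(i))$ by the single number $2w(i)+z(i)$ turns $S_0$ into a recursive set $\widehat S\subseteq\bigcup_n2^n\times\omega^n$, closed under simultaneous restriction. It contains $(\emptyset,\emptyset)$ because the left side holds for some $y,z$. For $p\in2^{\le\omega}$ put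
\[
S^p=\{\sigma\in\omega^{<\omega}:|\sigma|\le|p|\text{ and }(p{\restriction}|\sigma|,\sigma)\in\widehat S\}.
\]

\begin{lemma}\label{lem:Sp}
Each $S^p$ is a tree; $S^p\subseteq S^q$ if $p\sqsubseteq q$; and the relation $\sigma\in S^q$ for finite $q$ is recursive. For $y\in2^\omega$, $S^y=\bigcup_nS^{y\restriction n}$ is $y$-computable and has a path but no path hyperarithmetic in $y$.
\end{lemma}

\begin{proof}
Whether $\sigma\in S^p$ depends only on whether $|\sigma|\le|p|$ and on $p{\restriction}|\sigma|$; with the properties of $\widehat S$ this gives everything except the statements on paths. The paths of $S^y$ are the codes of pairs $(z,w)$ with $w$ witnessing $z\notin\mathrm{HYP}(y)$. One exists since $\mathrm{HYP}(y)$ is countable. A path computes its $z$, so a path in $\mathrm{HYP}(y)$ would put $z$ into $\mathrm{HYP}(y)$ by (H1).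
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{s:main}

For a Turing degree $d$ let
\[
I_d=2^{<\omega}\cup\{y\in2^\omega:y\le_Td\},\qquad N_d=N\bigl((S^p)_{p\in I_d}\bigr),
\]
with the trees $S^p$ of Lemma~\ref{lem:Sp}. The structure $N_d$ is defined from $d$ alone. We show that it has a copy computable uniformly in any $x\in d$, that it determines $d$, and that it has Scott rank $\omega_1^d$.

\subsection{A uniformly computable copy}

Fix a recursive coding by natural numbers of all finite sequences of pairs $(\sigma,k)\in\omega^{<\omega}\times\omega$ and all symbols $\mathrm{tag}(k,i)$. On codes, the relations $E$, $U_n$, $P_{k,i}$ of Definition~\ref{def:forest} are recursive and do not depend on $p$; only the set $K^p$ does. By Lemma~\ref{lem:Sp}, $p\sqsubseteq q$ implies $T^p\subseteq T^q$ and so $K^p\subseteq K^q$. A node mentions finitely many labels, so $K^y=\bigcup_nK^{y\restriction n}$ for $y\in2^\omega$. Finally, the relation $v\in K^q$ for finite $q$ is recursive.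

Let $x\in d$, and let $\Phi_{e,m}^x$ be the $e$th computation with oracle $x$, run for $m$ steps. Let $\delta_{e,m}$ be the longest $q\in2^{\le m}$ such that $\Phi^x_{e,m}(k)$ converges to $q(k)$ for all $k<|q|$. These strings are computable from $x$, uniformly, and increase with $m$; let $\delta_e=\bigcup_m\delta_{e,m}\in2^{\le\omega}$. If $\Phi_e^x$ is total with values in $\{0,1\}$, then $\delta_e=\Phi_e^x$; otherwise $\delta_e$ is finite. Every $y\le_Tx$ occurs as some $\delta_e$, and so does every finite string $q$, through a program that outputs $q(k)$ for $k<|q|$ and diverges elsewhere. So $\{\delta_e:e\in\omega\}=I_d$; in particular $I_d$ is countable.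

Consider the set
\[
V^x=\{(e,j,v):e,j\in\omega,\ v\in K^{\delta_e}\}=\bigcup_m\{(e,j,v):e,j\in\omega,\ v\in K^{\delta_{e,m}}\}.
\]
The equality holds by monotonicity and continuity of $p\mapsto K^p$, whether $\delta_e$ is finite or infinite; this is the point at which we avoid deciding totality. The set $V^x$ is infinite, since every $K^p$ contains a root, and it is computably enumerable in $x$, uniformly in $x$. Make it an $L$-structure by letting $\sim$ be equality of the coordinates $(e,j)$, reading $U_n$ and $P_{k,i}$ off $v$, and letting $E$ hold between $\sim$-related triples whose last coordinates are $E$-related. These relations are recursive on triples. The structure $V^x$ is a disjoint union of copies of the $K^p$, $p\in I_d$, and each $p$ has exactly $\aleph_0$ copies, indexed by the pairs $(e,j)$ with $\delta_e=p$. Listing these pairs in increasing order matches them with the components $(p,0),(p,1),\dots$ of $N_d$, so $V^x\cong N_d$. Let $f(x)\in X_L$ be the pullback of $V^x$ along an enumeration $\omega\to V^x$ without repetition, computed uniformly from $x$. Then $f$ is a total recursive function and $f(x)\cong N_{\deg_Tx}$ for all $x$.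

\subsection{Embeddings and isomorphisms}

If $x\le_Ty$, then $I_{\deg x}\subseteq I_{\deg y}$, so $N_{\deg x}$ is a substructure of $N_{\deg y}$ and $f(x)$ embeds in $f(y)$. Conversely, consider an embedding $N_{\deg x}\to N_{\deg y}$ and a component of $N_{\deg x}$ with string $x$. The embedding preserves $\sim$, so it maps the tags of this component into a single component, with string $p\in I_{\deg y}$ say. It preserves the $P_{k,i}$, so that component contains $\mathrm{tag}(k,x(k))$ for every $k$. Thus $p=x$, and $x\le_Ty$ because $x$ is an infinite member of $I_{\deg y}$. Finally, $x\equiv_Ty$ gives $f(x)\cong N_{\deg x}=N_{\deg y}\cong f(y)$, and $f(x)\cong f(y)$ gives embeddings both ways, so $x\equiv_Ty$. This proves (1).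

\subsection{The Scott rank}

Let $x\in d$ and $\alpha=\omega_1^x$. By Section~\ref{ss:eff}, $\alpha$ is a limit closed under $\gamma\mapsto\omega\cdot\gamma$. For $p\in I_d$ the tree $S^p$ is $x$-computable: it is computable if $p$ is finite, and computable in $p\le_Tx$ otherwise. Lemma~\ref{lem:bound} with oracle $x$ gives condition (a) of Proposition~\ref{prop:SR}. Condition (b) holds with $p=x\in I_d$, by Lemmas~\ref{lem:Sp} and~\ref{lem:cofinal}. So $\operatorname{SR}(f(x))=\operatorname{SR}(N_d)=\omega_1^x$, which is (2). The last sentence of the theorem follows: $F$ is well defined by (1), $f(x)$ is a $d$-computable copy of $F(d)$ for $x\in d$, and $\operatorname{SR}(F(d))=\omega_1^d$ by (2). \qed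

\section{Hyperdegrees: proof of Theorem~\ref{thm:hyp}}\label{s:hyp}

Now $L$ is an arbitrary recursive signature, and we assume AD. Suppose that $F$ is a function of the kind excluded by Theorem~\ref{thm:hyp}. We show that, above some real $t$, the type $F([x]_h)$ depends only on $\omega_1^x$. The set of these types is then well-orderable, and Theorem~\ref{thm:becker} applies. There are three steps: determinacy replaces $F$ by a continuous map $g$ on reals; a category argument shows that values of $g$ are $\equiv_\gamma$-equivalent for the relevant $\gamma$; and a limit Scott rank turns these equivalences into isomorphisms.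

\subsection{Uniformization}

The function $F$ gives only isomorphism types, with no procedure for computing copies. Determinacy supplies one procedure that works on a cone. We use countable choice for sets of reals, which follows from AD: given nonempty sets $Z_e\subseteq2^\omega$, let I play a number $e$ and II then play a real $z$ digit by digit, II winning iff $z\in Z_e$; player I has no winning strategy, and a winning strategy for II is a choice function.

\begin{lemma}\label{lem:unif}
There are $t\in2^\omega$ and a total $t$-computable function $g:2^\omega\to X_L$ such that $g(w)$ is a copy of $F([t\oplus w]_h)$ for every $w$.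
\end{lemma}

\begin{proof}
Let $C_e$ be the set of $x$ such that $\Phi^x_e$ is total and is a copy of $F([x]_h)$, and let $C=\bigcup_eC_e$. Call a set of reals \emph{cofinal} if for each $z$ it contains some $x\ge_Tz$. The set $C$ is cofinal: given $x$, some $z\in[x]_h$ computes a copy of $F([x]_h)$, and then $x\oplus z\in[x]_h$ computes this copy too, so $x\oplus z\in C$. Some $C_e$ is cofinal. Otherwise choose for each $e$ a real $z_e$ such that $C_e$ contains no $x\ge_Tz_e$; then an $x\in C$ with $x\ge_T\bigoplus_ez_e$ lies in no $C_e$, which is absurd. Fix $e$ with $C_e$ cofinal.

Consider the game in which I plays the digits of $x\in2^\omega$, II plays the digits of $y\in2^\omega$, alternately, and I wins iff $x\in C_e$ and $x\ge_Ty$. No strategy $\tau$ for II is winning: I can play some $x\in C_e$ with $x\ge_T\tau$, and II's answer is computable in $x\oplus\tau$, hence in $x$. So I has a winning strategy, coded by a real $t$. For $w\in2^\omega$ let $x_w$ be I's play according to $t$ when II plays $t\oplus w$. Then $x_w\in C_e$ and $x_w\ge_Tt\oplus w$ since I wins, and $x_w$ is computed from $t$ and $w$ uniformly. So $x_w\equiv_Tt\oplus w$, and $g(w)=\Phi_e^{x_w}$ is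 as required.
\end{proof}

Fix $t$ and $g$. For all $w,w'$ we have
\begin{equation}\label{eq:g}
\operatorname{SR}(g(w))=\omega_1^{t\oplus w},\qquad t\oplus w\equiv_ht\oplus w'\ \Longrightarrow\ g(w)\cong g(w').
\end{equation}

\subsection{Invariant $\Delta^1_1$ sets are trivial}

The following lemma is where hyperdegrees are needed. A $\Delta^1_1(c)$ set agrees with an open set on a comeager set $G$, and all of this is described by a real hyperarithmetic in $c$. Using that real, any $w_0$ can be coded into a member of $G$ in any prescribed basic open set without changing the hyperdegree relative to $c$.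

For $s\in2^{<\omega}$ let $[s]=\{w\in2^\omega:s\sqsubseteq w\}$. We recall the effective form of the theorem that a set which is analytic with analytic complement is Borel.
\begin{enumerate}
\item[(H6)] Every $\Delta^1_1(c)$ set $A\subseteq2^\omega$ has a $c$-computable Borel code: a $c$-computable well-founded tree $W\subseteq\omega^{<\omega}$ with a $c$-computable set of leaves, and sets $A_\nu$ ($\nu\in W$), such that $c$ computes for each leaf $\nu$ a description of $A_\nu$ as a finite union of sets $[s]$, $A_\nu=\bigcup\{2^\omega\setminus A_{\nu i}:\nu i\in W\}$ if $\nu$ is not a leaf, and $A_\emptyset=A$.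
\end{enumerate}

\begin{lemma}\label{lem:zeroone}
Let $A\subseteq2^\omega$ be nonempty and $\Delta^1_1(c)$, and suppose that $c\oplus w\equiv_hc\oplus w'$ implies $w\in A\Leftrightarrow w'\in A$. Then $A=2^\omega$.
\end{lemma}

\begin{proof}
Take a code as in (H6); below, $i$ ranges over the numbers with $\nu i\in W$.

\emph{Open approximations.} By recursion on $W$ define $Y_\nu\subseteq2^{<\omega}$: at a leaf, $Y_\nu=\{s:[s]\subseteq A_\nu\}$; otherwise $s\in Y_\nu$ iff for some $i$ no extension of $s$ is in $Y_{\nu i}$. Each $Y_\nu$ is closed under extension, directly from either clause. Let $O_\nu=\bigcup_{s\in Y_\nu}[s]$. Then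
\begin{equation}\label{eq:disj}
[s]\cap O_\nu=\emptyset\iff\text{no extension of $s$ is in $Y_\nu$,}
\end{equation}
because if $[s]$ meets $[s']$ with $s'\in Y_\nu$, the longer of $s,s'$ extends $s$ and is in $Y_\nu$. Hence $O_\nu=\bigcup_i\operatorname{int}(2^\omega\setminus O_{\nu i})$ when $\nu$ is not a leaf. Let $G_\nu=O_\nu\cup\operatorname{int}(2^\omega\setminus O_\nu)$ and $G=\bigcap_{\nu\in W}G_\nu$. By induction on $W$, $A_\nu\cap G=O_\nu\cap G$. At a leaf, $A_\nu=O_\nu$ since $A_\nu$ is open. Otherwise, for $w\in G$: $w\in A_\nu$ iff $w\notin A_{\nu i}$ for some $i$, iff $w\notin O_{\nu i}$ for some $i$, iff (as $w\in G_{\nu i}$) $w\in\operatorname{int}(2^\omega\setminus O_{\nu i})$ for some $i$, iff $w\in O_\nu$. In particular $A\cap G=O_\emptyset\cap G$.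

\emph{A hyperarithmetic description of $G$.} The set $\{(\nu,s):s\in Y_\nu\}$ is the unique set satisfying the defining clauses, by induction on the well-founded tree $W$, and the clauses are arithmetical in $c$. So it is in $\mathrm{HYP}(c)$ by (H5). Let $Z_\nu$ be the set of $s$ such that $s\in Y_\nu$ or no extension of $s$ is in $Y_\nu$. Every string has an extension in $Z_\nu$, and $[s]\subseteq G_\nu$ for $s\in Z_\nu$ by \eqref{eq:disj}. Let $q=c\oplus\{(\nu,s):s\in Z_\nu\}$. Then $c\le_Tq$, and $q\in\mathrm{HYP}(c)$ by (H1).

\emph{Coding.} Given $w_0\in2^\omega$ and $s\in2^{<\omega}$, we find $w\in G\cap[s]$ with $c\oplus w\equiv_hc\oplus w_0$. Let $\nu_0,\nu_1,\dots$ be a $c$-computable list of $W$, with repetitions allowed. Put $s_0=s$; let $s'_n$ be the extension of $s_n$ in $Z_{\nu_n}$ with least code, and $s_{n+1}=s_n'^{\,\frown}w_0(n)$. Let $w=\bigcup_ns_n$. Then $w\in[s]$ and $w\in[s'_n]\subseteq G_{\nu_n}$ for all $n$. The construction is computable in $q\oplus w_0$. Conversely $q\oplus w$ recovers it: from $s_n$, the real $q$ finds $s'_n$, and $w_0(n)=w(|s'_n|)$. So $q\oplus w\equiv_Tq\oplus w_0$, and since $q\equiv_hc$ we get $c\oplus w\equiv_hc\oplus w_0$.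 By hypothesis, $w\in A$ iff $w_0\in A$.

\emph{Conclusion.} Coding some $w_0\in A$ gives a point of $A\cap G=O_\emptyset\cap G$, so there is $s$ with $[s]\subseteq O_\emptyset$. For arbitrary $w_0$, coding below this $s$ gives $w\in G\cap O_\emptyset\subseteq A$, so $w_0\in A$.
\end{proof}

\begin{remark}
The lemma fails with $\equiv_T$ in place of $\equiv_h$: the set $\{w:w\le_Tc\}$ is arithmetical in $c$, nonempty, countable, and invariant under $c\oplus w\equiv_Tc\oplus w'$. The map $f$ of Theorem~\ref{thm:main} exploits this set. If $f(c\oplus w)\equiv_2f(c)$, then a root of string $c\oplus w$ is answered by an $\equiv_1$-equivalent element of $f(c)$, which has the same string as in Lemma~\ref{lem:see}(ii), so $w\le_Tc$. The construction of Section~\ref{s:main} does not extend to $\{y:y\le_hx\}$, since the union of an $x$-computable increasing sequence of strings, if infinite, is computable in $x$.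
\end{remark}

\subsection{From equivalence to isomorphism}

\begin{lemma}\label{lem:equiv}
If $\gamma<\min(\omega_1^{t\oplus x},\omega_1^{t\oplus y})$, then $g(x)\equiv_\gamma g(y)$.
\end{lemma}

\begin{proof}
We first show: if $c\ge_Tt$ and $\gamma<\omega_1^c$, then $g(c\oplus w)\equiv_\gamma g(c)$ for all $w$. Let $A=\{w:g(c\oplus w)\equiv_\gamma g(c)\}$; we verify the hypotheses of Lemma~\ref{lem:zeroone}. Fix a $c$-computable well-order $B$ of type $\gamma+1$. For each $w$, consider the set of triples $(j,\bar a,\bar b)$ with $j\in B$ and $(g(c\oplus w),\bar a)\equiv_\xi(g(c),\bar b)$, where $\xi$ is the order type of the predecessors of $j$. It is the unique set satisfying the three back-and-forth clauses of Section~\ref{ss:scott} along $B$. These clauses are arithmetical in $c$, $w$ and the set: $L$ is recursive, the two structures are computed from $c$ and $w$ uniformly because $t\le_Tc$, and being the least point, the successor of a given point, or a limit point of $B$ is arithmetical in $c$. By (H5), applied to the triple $(\max B,\emptyset,\emptyset)$, the set $A$ is $\Delta^1_1(c)$. If $c\oplus w\equiv_hc\oplus w'$, then $t\oplus(c\oplus w)\equiv_ht\oplus(c\oplus w')$,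 so $g(c\oplus w)\cong g(c\oplus w')$ by \eqref{eq:g} and $w\in A\Leftrightarrow w'\in A$. The zero sequence $0$ is in $A$, since $t\oplus(c\oplus0)\equiv_Tt\oplus c$ gives $g(c\oplus0)\cong g(c)$. So $A=2^\omega$.

Apply this with $c=t\oplus x$ and $w=y$. Since $t\oplus c\equiv_Tt\oplus x$ and $t\oplus(c\oplus y)\equiv_Tt\oplus(x\oplus y)$, \eqref{eq:g} gives $g(x)\cong g(c)\equiv_\gamma g(c\oplus y)\cong g(x\oplus y)$. Exchanging $x$ and $y$ gives $g(y)\equiv_\gamma g(y\oplus x)\cong g(x\oplus y)$. Hence $g(x)\equiv_\gamma g(y)$.
\end{proof}

The last step uses that the Scott rank is the limit $\lambda$ itself, so that $\rho(\bar a)<\lambda$ for every tuple. The difficulty is that $\bar a\equiv_\lambda\bar b$ provides, for a given $c$, a possibly different answer $c'$ for each $\gamma<\lambda$; the answer for $\gamma=\rho(\bar ac)$ turns out to work for all.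

\begin{lemma}\label{lem:limit}
Let $\lambda$ be a limit ordinal, $\operatorname{SR}(M)=\operatorname{SR}(N)=\lambda$, and $M\equiv_\gamma N$ for all $\gamma<\lambda$. Then $M\cong N$.
\end{lemma}

\begin{proof}
The set of pairs $(\bar a,\bar b)$ with $(M,\bar a)\equiv_\lambda(N,\bar b)$ contains $(\emptyset,\emptyset)$. We show that it is a back-and-forth system. Let $(\bar a,\bar b)$ be such a pair; by symmetry it suffices to answer $c\in M$. Let $\gamma=\rho(\bar ac)<\lambda$. As $(M,\bar a)\equiv_{\gamma+1}(N,\bar b)$, there is $c'\in N$ with $(M,\bar ac)\equiv_\gamma(N,\bar bc')$. Let $\gamma<\delta<\lambda$ and let $k$ be the length of $\bar bc'$. As $M\equiv_{\delta+k}N$, there is $\bar e\in M$ with $(M,\bar e)\equiv_\delta(N,\bar bc')$. Then $(M,\bar ac)\equiv_\gamma(M,\bar e)$, so $(M,\bar ac)\equiv_\infty(M,\bar e)$ by the choice of $\gamma$. An automorphism of $M$ maps $\bar ac$ to $\bar e$, and therefore $(M,\bar ac)\equiv_\delta(N,\bar bc')$. Since $c'$ does not depend on $\delta$, we get $(M,\bar ac)\equiv_\lambda(N,\bar bc')$.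
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Let $\omega_1^{t\oplus w}=\omega_1^{t\oplus w'}=\lambda$, a limit ordinal. By \eqref{eq:g} both $g(w)$ and $g(w')$ have Scott rank $\lambda$, by Lemma~\ref{lem:equiv} they are $\equiv_\gamma$-equivalent for all $\gamma<\lambda$, and by Lemma~\ref{lem:limit} they are isomorphic. So $\mathcal Q=\{F([t\oplus w]_h):w\in2^\omega\}$ is the image of the set of ordinals $\{\omega_1^{t\oplus w}:w\in2^\omega\}$ under a function, and is therefore well-orderable. By Theorem~\ref{thm:becker} there is a real $w$ such that for all degrees $d\ge\deg_Tw$, no $d$-computable member of $\mathcal Q$ has Scott rank $\omega_1^d$. Take $d=\deg_T(t\oplus w)$. The type $F([t\oplus w]_h)\in\mathcal Q$ has the copy $g(w)$, which is computable in $t\oplus w$ and has Scott rank $\omega_1^{t\oplus w}=\omega_1^d$. This is a contradiction.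
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Scott Rank of Countable Structures and the Isomorphism Relation},
\texttt{https://www.mathnet.ru/PresentFiles/36522/Gao\_Slides.pdf}

\end{thebibliography}
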